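\title{Disjoint impressions of external rays for quadratic polynomials with a Siegel disk}

\begin{abstract}
Let $P$ be a quadratic polynomial with a fixed Siegel disk $\Delta$, and suppose that no impression of an external ray contains $\partial\Delta$. Then there is a Cantor set $A$ of external angles, minimal under angle doubling, whose impressions cover $\partial\Delta$. We prove that two distinct angles that are never mapped into $A$ by doubling have disjoint impressions, and more generally that the impression at such an angle is disjoint from every other impression. Two intersecting impressions, together with their rays, cut the plane; we show that the cut has harmonic measure zero on $\partial\Delta$, so that some orbit in $\partial\Delta$ avoids it, and this contradicts the minimality of $A$. We also describe all intersections of impressions in the case where the impressions at angles of $A$ have harmonic measure zero.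
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Rays and impressions}
Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ and $e(t)=e^{2\pi i t}$, so that angles are measured in revolutions. Let $\mathbb{D}$ be the open unit disk and $\mathbb{C}_\infty$ the Riemann sphere. A \emph{continuum} is a nonempty compact connected set; it may be a single point.

Let $P$ be a monic quadratic polynomial, let $K$ be its filled Julia set (the points with bounded forward orbit), and let $J=\partial K$ be its Julia set. We assume that $P$ has a fixed point $z_0$ with $P'(z_0)=e(\alpha)$, $\alpha$ irrational, and that $z_0$ is the center of a Siegel disk $\Delta$: the component of the interior of $K$ that contains $z_0$, which $P$ maps conformally onto itself and on which $P$ is conjugate to the rotation $z\mapsto e(\alpha)z$ of $\mathbb{D}$. Then $\partial\Delta\subset J$. The set $K$ is connected, and the Riemann map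
\[
\varphi:\mathbb{C}_\infty\setminus\overline{\mathbb{D}}\to\mathbb{C}_\infty\setminus K,\qquad \varphi(\infty)=\infty,\quad \varphi'(\infty)=1,
\]
(the B\"ottcher map) satisfies $\varphi(z^2)=P(\varphi(z))$. For $t\in\mathbb{T}$ the \emph{external ray} of angle $t$ is $R_t=\varphi(\{\rho e(t):\rho>1\})$, so that $P(R_t)=R_{2t}$. The \emph{impression} of $R_t$ is
\[
I_t=\{w\in\mathbb{C}:\ \varphi(z_n)\to w \text{ for some sequence } z_n\to e(t) \text{ with } |z_n|>1\}.
\]
A translation conjugates $P$ to a polynomial $z^2+c$ and translates $\varphi$, the rays and the impressions. We therefore take $P(z)=z^2+c$ throughout; the critical point is $0$.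

The impression $I_t$ measures the failure of $\varphi$ to be continuous at $e(t)$: it is a single point exactly when $\varphi(z)$ has a limit as $z\to e(t)$. If all impressions are points, then $J$ is the image of the circle of angles, and $I_s\cap I_t\ne\emptyset$ says that $s$ and $t$ are glued together in $J$. If the impressions are large, the relation $I_s\cap I_t\neq\emptyset$ is what remains of this gluing, and one would like to know for which pairs of angles it holds. The following hypothesis is in force everywhere below.

\begin{itemize}
\item[(H)] No impression of an external ray contains $\partial\Delta$.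
\end{itemize}

\subsection*{The building block theorem and the question}
A map $g:\mathbb{T}\to\mathbb{T}$ is \emph{monotone of degree one} if it has a nondecreasing lift $\tilde g:\mathbb{R}\to\mathbb{R}$ with $\tilde g(x+1)=\tilde g(x)+1$. If $g$ is also continuous, the limit of $(\tilde g^{\,n}(x)-x)/n$ exists and does not depend on $x$; its class modulo $1$ is the \emph{rotation number} of $g$. We say that a Cantor set $A\subset\mathbb{T}$ is \emph{minimally invariant under doubling with rotation number $\alpha$} if $2A\subset A$, every forward orbit $\{2^nt:n\ge0\}$ with $t\in A$ is dense in $A$, and the doubling map on $A$ extends to a continuous monotone degree-one map $g:\mathbb{T}\to\mathbb{T}$ of rotation number $\alpha$. Thus doubling, which wraps the circle twice, permutes the points of $A$ in the cyclic order of a rotation. The following theorem is known, and we take it as given.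

\begin{theorem}[Building block theorem]\label{thm:bb}
Assume \emph{(H)}. There is a Cantor set $A\subset\mathbb{T}$ that is minimally invariant under doubling with rotation number $\alpha$, and the set $B=\bigcup_{t\in A}I_t$ is a nowhere dense subcontinuum of $J$ such that $P(B)=B$; $B$ contains the critical point; $B$ contains $\partial\Delta$, properly if the critical point is not in $\partial\Delta$; and $B$ contains no periodic points.
\end{theorem}

Some impressions must intersect. The critical point $0$ lies in $I_t$ for some $t\in A$, and the symmetry $P(-z)=P(z)$ gives $I_{t+1/2}=-I_t$, so $0\in I_t\cap I_{t+1/2}$. Pulling back by $P^n$ produces further intersecting pairs, at angles that $2^n$ sends to $t$ and $t+\frac12$ (see Lemma~\ref{lem:basic}). All of these angles are eventually doubled into $A$, and no other source of intersections is in sight. Say that $t\in\mathbb{T}$ \emph{never maps into $A$} if $2^nt\notin A$ for every $n\ge0$. The following question is posed in \cite{BB}.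

\begin{quote}
\emph{If $s\ne t$ and neither angle ever maps into $A$, is $I_s\cap I_t=\emptyset$?}
\end{quote}

\subsection*{Results}
The answer is yes.

\begin{theorem}\label{thm:A}
Assume \emph{(H)}. If $s\neq t$ and neither $s$ nor $t$ ever maps into $A$, then $I_s\cap I_t=\emptyset$.
\end{theorem}

The proof gives more. In Section~\ref{sec:cantor} we construct a continuous monotone degree-one map $h:\mathbb{T}\to\mathbb{T}$ with $h(2t)=h(t)+\alpha$ for $t\in A$; it semiconjugates doubling on $A$ to the rotation by $\alpha$. For $x\in\mathbb{T}$ let
\[
F_x=\bigcup_{t\in A,\ h(t)=x}I_t ,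
\]
and let $\omega$ be harmonic measure on $\partial\Delta$ seen from $z_0$ (Section~\ref{sec:harmonic}). An arc $(p,q)\subset\mathbb{T}$ always runs from $p$ to $q$ in the positive direction.

\begin{theorem}\label{thm:B}
Assume \emph{(H)}. There is $a\in A$ such that $b=a+\frac12\in A$ and $(a,b)$ is a complementary arc of $A$, and the following hold.
\begin{enumerate}
\item[(1)] If $s$ never maps into $A$, then $I_s\cap I_t=\emptyset$ for every $t\ne s$.
\item[(2)] If $2^ns\in\{a,b\}$ for some $n\ge0$, then $I_s\cap I_t\neq\emptyset$ for some $t\ne s$.
\item[(3)] The number $\kappa=\omega(F_x)$ does not depend on $x$, and $\kappa=0$ if and only if the sets $F_x$ are pairwise disjoint. If $\kappa=0$, then $s\ne t$ and $I_s\cap I_t\ne\emptyset$ imply $\{2^ns,2^nt\}=\{a,b\}$ for some $n\ge0$.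
\end{enumerate}
\end{theorem}

We do not decide whether $\kappa>0$ can occur. Theorem~\ref{thm:A} and parts (1) and (2) of Theorem~\ref{thm:B} hold in either case, and their proofs treat both. Since $A$ has Lebesgue measure zero (Proposition~\ref{prop:gaps}) and doubling preserves Lebesgue measure, part (1) applies to almost every angle $s$. Part (2) shows that the condition on the angles in Theorem~\ref{thm:A} cannot be dropped.

Of Theorem~\ref{thm:bb} the proofs use only the existence of $A$, the fact that $B$ is a continuum, and the inclusion $\partial\Delta\subset B$. We write $|\cdot|$ for Lebesgue measure on $\mathbb{T}$; a relation between subsets of $\mathbb{T}$ holds \emph{mod $0$} if it holds after removing null sets.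

\section{The case in which every impression is a point}\label{sec:model}

The mechanism of the proof is visible when every impression is a single point, $I_t=\{\gamma(t)\}$. Then (H) holds automatically, $P(\gamma(t))=\gamma(2t)$, and $\partial\Delta\subset B=\gamma(A)$. Suppose that $s\ne t$ never map into $A$ and that $\gamma(s)=\gamma(t)=w$.

\emph{Step 1: expand.} Doubling pushes $s$ and $t$ apart until $A$ separates them: for some $n$, both components of $\mathbb{T}\setminus\{2^ns,2^nt\}$ meet $A$. This is a statement about the circle alone, and it follows from Lemma~\ref{lem:time} below. Since $\gamma(2^ns)=\gamma(2^nt)=P^n(w)$, we may assume $n=0$.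

\emph{Step 2: cut.} The set $\Gamma=R_s\cup\{w\}\cup R_t\cup\{\infty\}$ is a Jordan curve in $\mathbb{C}_\infty$. The rays with angles in one component of $\mathbb{T}\setminus\{s,t\}$ fill a connected set that misses $\Gamma$. The two sets obtained in this way lie on different sides of $\Gamma$: together they fill a neighborhood of a point of $R_s$ apart from $R_s$ itself, and both sides of a Jordan curve accumulate on each of its points. The disk $\Delta$ misses $\Gamma$, so it lies on one side $W$; let $\Lambda$ be the arc of angles whose rays lie in $W$. A point $p\in\partial\Delta\setminus\{w\}$ lies in $\overline{W}\setminus\Gamma=W$. If $p=\gamma(r)$, then $r\notin\{s,t\}$, and $R_r$ accumulates on $p$ and therefore enters $W$. So $r\in\Lambda$.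

\emph{Step 3: find an orbit that avoids the cut.} The set $\bigcup_{n\ge0}P^{-n}(w)$ is countable, and $\partial\Delta$ is uncountable because every half-line from $z_0$ meets it. So there is $p\in\partial\Delta$ with $P^n(p)\neq w$ for all $n\ge0$. The orbit of $p$ stays in $\overline\Delta\cap J=\partial\Delta$.

\emph{Step 4: use minimality.} Write $p=\gamma(r)$ with $r\in A$. Then $P^n(p)=\gamma(2^nr)$, so $2^nr\in\Lambda$ for all $n$ by Step~2. But the orbit of $r$ is dense in $A$, and the other component of $\mathbb{T}\setminus\{s,t\}$ is an open set that meets $A$. This is a contradiction.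

In general, Steps 1 and 4 are unchanged. In Step 2 the point $w$ is replaced by the continuum $I_s\cup I_t$; there is no Jordan curve, but the separation survives (Section~\ref{sec:cuts}). Step 3 is the real difficulty: $I_s\cup I_t$ may contain a large part of $\partial\Delta$, and counting does not prevent its preimages from covering $\partial\Delta$. We replace ``countable'' by ``of harmonic measure zero''. Harmonic measure seen from $z_0$ is the right tool because $P$ acts on it as an irrational rotation acts on Lebesgue measure (Section~\ref{sec:harmonic}). The proof that $\omega(I_s)=0$ whenever $s$ never maps into $A$ occupies Sections~\ref{sec:fibers} and~\ref{sec:null}.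

\section{Impressions and cuts}\label{sec:cuts}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Each $I_t$ is a continuum contained in $J$, and every point of $J$ lies in some $I_t$. The closure of $R_t$ in $\mathbb{C}$ is contained in $R_t\cup I_t$ and meets $I_t$.
\item[(b)] \emph{(Closed graph.)} The set $\{(t,w):w\in I_t\}$ is closed in $\mathbb{T}\times\mathbb{C}$.
\item[(c)] $P(I_t)=I_{2t}$.
\item[(d)] $-I_t=I_{t+1/2}$.
\item[(e)] If $P(w)\in I_u$, then $w\in I_v$ for some $v$ with $2v=u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For small $\varepsilon>0$ the set $\{z:|z|>1,\ |z-e(t)|<\varepsilon\}$ is connected and its image under $\varphi$ is bounded. The closures of these images are continua that decrease with $\varepsilon$, and $I_t$ is their intersection; a nested intersection of continua is a continuum. If $\varphi(z_n)\to w$ and $|z_n|\to1$, then $w$ is in the closure of $\mathbb{C}\setminus K$, and $w\notin\mathbb{C}\setminus K$ because $\varphi^{-1}$ is continuous there and has modulus greater than $1$. So $w\in\partial K=J$. Conversely, a point $w\in J$ is a limit of points $\varphi(z_n)$ with $|z_n|\to 1$,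 and a subsequence of $(z_n)$ converges to some $e(t)$. Finally, let $\varphi(\rho_ne(t))\to w\in\mathbb{C}$. Then $(\rho_n)$ is bounded, and along a subsequence $\rho_n\to\rho\ge1$; the point $w$ lies in $R_t$ if $\rho>1$ and in $I_t$ if $\rho=1$. The second case occurs because $\varphi(\rho e(t))$ stays bounded as $\rho\to1$.

(b) Let $w_k\in I_{t_k}$ and $(t_k,w_k)\to(t,w)$. Choose $z_k$ with $|z_k|>1$, $|z_k-e(t_k)|<\frac1k$ and $|\varphi(z_k)-w_k|<\frac1k$. Then $z_k\to e(t)$ and $\varphi(z_k)\to w$.

(c) If $z_n\to e(t)$ and $\varphi(z_n)\to w$, then $z_n^2\to e(2t)$ and $\varphi(z_n^2)\to P(w)$. Conversely, let $y_n\to e(2t)$ and $\varphi(y_n)\to w'$. Let $z_n$ be the square root of $y_n$ near $e(t)$, and pass to a subsequence along which the bounded sequence $\varphi(z_n)$ converges, say to $w$. Then $w\in I_t$ and $P(w)=w'$.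

(d) Since $P(-z)=P(z)$, we have $-K=K$, so $z\mapsto-\varphi(-z)$ is a Riemann map with the same normalization as $\varphi$. Hence $\varphi(-z)=-\varphi(z)$.

(e) Take $v_0$ with $2v_0=u$. By (c) there is $w'\in I_{v_0}$ with $P(w')=P(w)$, so $w=\pm w'$, and $w\in I_{v_0}$ or $w\in I_{v_0+1/2}$ by (d).
\end{proof}

We now replace the Jordan curve of Section~\ref{sec:model}. A \emph{cut} is a pair $(\Theta,M)$, where $\Theta\subset\mathbb{T}$ is a finite set with at least two points and $M\subset K$ is a continuum with $I_\theta\subset M$ for all $\theta\in\Theta$. Its \emph{carrier} is $X=M\cup\bigcup_{\theta\in\Theta}R_\theta$, which is closed and connected by Lemma~\ref{lem:basic}(a). We allow $M$ to enter the interior of $K$, because one cut in Section~\ref{sec:null} passes through $\Delta$.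

Two pairs $\{p,q\}$ and $\{p',q'\}$ of four distinct points on a circle are \emph{linked} if $p'$ and $q'$ lie in different components of the complement of $\{p,q\}$. We use the following standard consequence of the Jordan curve theorem: in a closed topological disk, two paths that join linked pairs of boundary points intersect.

\begin{lemma}\label{lem:cut}
Let $(\Theta,M)$ be a cut with carrier $X$.
\begin{enumerate}
\item[(a)] If $r,q$ lie in different components of $\mathbb{T}\setminus\Theta$, then $R_r$ and $R_q$ lie in different components of $\mathbb{C}\setminus X$.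
\item[(b)] If $W$ is a component of $\mathbb{C}\setminus X$, then all $r\in\mathbb{T}\setminus\Theta$ with $I_r\cap W\ne\emptyset$ lie in one component of $\mathbb{T}\setminus\Theta$.
\item[(c)] If $r,q$ lie in different components of $\mathbb{T}\setminus\Theta$, then $I_r\cap I_q\subset M$.
\item[(d)] If $M\subset J$, there is a component $\Lambda$ of $\mathbb{T}\setminus\Theta$ such that $p\in\partial\Delta\setminus M$ and $p\in I_r$ imply $r\in\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The rays $R_r$ and $R_q$ miss $X$, since distinct rays are disjoint and rays miss $K$. Each of the two open arcs between $r$ and $q$ contains a point of $\Theta$; call these points $\theta_1$ and $\theta_2$. Suppose that $R_r$ and $R_q$ lie in one component of $\mathbb{C}\setminus X$, and let $\beta\subset\mathbb{C}\setminus X$ be a path from a point of $R_r$ to a point of $R_q$. Let $\Gamma$ be the union of $\beta$ with the tails of $R_r$ and $R_q$ from its endpoints to $\infty$. The continuum $M$ need not be path connected, so we thicken it. Since $\Gamma$ is closed and disjoint from the compact set $M$, the open $\eta$-neighborhood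 $N$ of $M$ misses $\Gamma$ for small $\eta$. The set $N$ is open and connected, hence path connected, and both $R_{\theta_1}$ and $R_{\theta_2}$ enter $N$ because their closures meet $M$. For large $\rho$, the closed Jordan domain $Q=\mathbb{C}\setminus\varphi(\{|z|>\rho\})$ contains $N$ and $\beta$ in its interior, and $u\mapsto\varphi(\rho e(u))$ parametrizes $\partial Q$. Inside $Q$ there is a path in $R_{\theta_1}\cup N\cup R_{\theta_2}$ from $\varphi(\rho e(\theta_1))$ to $\varphi(\rho e(\theta_2))$, and a path in $\Gamma$ from $\varphi(\rho e(r))$ to $\varphi(\rho e(q))$. The two paths are disjoint and join linked pairs of points of $\partial Q$, which is impossible.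

(b) Let $w\in I_r\cap W$, let $\Lambda$ be the component of $\mathbb{T}\setminus\Theta$ that contains $r$, and let $z_n\to e(r)$ with $\varphi(z_n)\to w$. The sector $\bigcup_{u\in\Lambda}R_u$ is connected and misses $X$, and for large $n$ the point $\varphi(z_n)$ lies both in this sector and in the open set $W$. So the sector lies in $W$, and $R_r\subset W$. By (a), all such $r$ lie in one component.

(c) A point $w\in(I_r\cap I_q)\setminus M$ lies in $J$, hence on no ray, hence in some component $W$ of $\mathbb{C}\setminus X$. This contradicts (b).

(d) The disk $\Delta$ is connected and misses $J$ and all rays, so it lies in one component $W$ of $\mathbb{C}\setminus X$. Let $\Lambda$ be the component of $\mathbb{T}\setminus\Theta$ given by (b), or any component if no impression meets $W$. A point $p\in\partial\Delta\setminus M$ is not in $X$, and its component in $\mathbb{C}\setminus X$ is open, so it meets $\Delta$ and equals $W$. If $p\in I_r$, then $r\notin\Theta$ because $p\notin M$, and so $r\in\Lambda$.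
\end{proof}

\section{The Cantor set $A$}\label{sec:cantor}

This section concerns the circle alone. We first record three consequences of minimality. The compact set $2A$ contains the forward orbit of $2t$ for $t\in A$, which is dense in $A$; so $2A=A$. A finite set is not dense in $A$, so forward orbits in $A$ are infinite: $A$ contains no periodic or preperiodic point. A \emph{gap} is a component of $\mathbb{T}\setminus A$; since $A$ has no isolated points, different gaps have disjoint closures.

Let $g$ be the extension of doubling from the definition of $A$, with lift $\tilde g$. We redefine $\tilde g$ to be affine on the lift of each gap, with the same values at the endpoints. The new map is nondecreasing, commutes with $x\mapsto x+1$, and is continuous, because from each side a point over $A$ is either an endpoint of an affine piece or a limit of points over $A$, where the map has not changed. The rotation number is the same, since it can be computed along an orbit in $A$. For every $y\in\mathbb{T}$ the set $g^{-1}(y)$ is a point or a closed arc, being the projection of the interval $\tilde g^{-1}(\tilde y)$.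

\subsection*{The gaps}
Doubling has degree two and $g$ has degree one, and they agree on $A$. The missing revolution must be lost in the gaps, and bookkeeping shows that it is lost in a single gap of length $\frac12$.

\begin{proposition}\label{prop:gaps}
The set $A$ has Lebesgue measure zero. Its gaps can be numbered $G_0,G_1,G_2,\dots$ so that $|G_i|=2^{-i-1}$ and, for $i\ge1$, doubling maps $\overline{G_i}$ homeomorphically onto $\overline{G_{i-1}}$. In particular $G_0=(a,b)$ with $a,b\in A$ and $b=a+\frac12$, and for $u\in G_i$ the number $i$ is the least $n\ge0$ with $2^nu\in G_0$.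
\end{proposition}

\begin{proof}
\emph{Measure.} Doubling preserves Lebesgue measure and is ergodic: a Borel set that agrees mod $0$ with its preimage has measure $0$ or $1$. Since $2A\subset A$, the set $A$ is contained in its preimage, which has the same measure, so $|A|\in\{0,1\}$. A closed set of measure $1$ is all of $\mathbb{T}$, so $|A|=0$, and the lengths of the gaps sum to $1$.

\emph{One long gap.} For a gap $(p,q)$ of length $\lambda$, lift it to $(\tilde p,\tilde p+\lambda)$ and call $\tilde g(\tilde p+\lambda)-\tilde g(\tilde p)$ its \emph{increment}. The increment is congruent to $2q-2p=2\lambda$ modulo $1$ and lies in $[0,1]$. It is not $1$, for then $g$ would be constant on $[q,p]\supset A$, while $g(A)=A$. So the increment is $2\lambda$ if $\lambda<\frac12$ and $2\lambda-1$ if $\lambda\ge\frac12$. The increments sum to at most $1$, because $\tilde g$ is nondecreasing and increases by $1$ over a period. They sum to at least $1$, because $g$ is onto, $g(A)=A$ is null, and the image of a gap has measure equal to its increment. Hence $1=2-\nu$, where $\nu$ is the number of gaps of length at least $\frac12$. So there is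 exactly one such gap $G_0=(a,b)$; let $\lambda_0\ge\frac12$ be its length.

\emph{Gaps map to gaps.} Let $(p,q)$ be a gap with positive increment. Its image is the open arc $(g(p),g(q))$, of length less than $1$, with endpoints in $A$. Suppose this arc contains a point $y\in A$, and write $y=g(r)$ with $r\in A$. The connected set $g^{-1}(y)$ contains $r\notin(p,q)$ and a point of $(p,q)$, so it contains $p$ or $q$. Then $y\in\{g(p),g(q)\}$, which is false. So $(g(p),g(q))$ is a gap.

\emph{The long gap has length $\frac12$.} On the closure of a gap $(p,q)$ shorter than $\frac12$ the map $g$ is affine with slope $2$ and agrees with doubling at $p$, so it is doubling, and it maps $(p,q)$ onto the gap $(2p,2q)$ of twice the length. Hence every gap is mapped onto $G_0$ after finitely many doublings, left endpoint to left endpoint. If $\lambda_0>\frac12$, then $G_0$ has positive increment and $(2a,2b)$ is a gap, so $2^k\cdot2a=a$ for some $k\ge0$ and $a$ is periodic, which is impossible. So $\lambda_0=\frac12$.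

\emph{Numbering.} A gap that needs $i$ doublings to reach $G_0$ has length $2^{-i-1}$; call $i$ its \emph{index}. Two distinct gaps cannot have the same gap $H$ as image: for $y\in H$ the connected set $g^{-1}(y)$ would meet both, hence contain a point of $A$, and then $y\in g(A)=A$. By induction there is at most one gap of each index, and since the lengths sum to $1=\sum_{i\ge0}2^{-i-1}$, every index occurs. For $u\in G_i$ and $0\le n\le i$ we have $2^nu\in G_{i-n}$, which gives the last statement.
\end{proof}

\begin{example}\label{ex:seven}
The count of increments also applies to the periodic orbit $\{\frac17,\frac27,\frac47\}$. Its gaps $(\frac17,\frac27)$, $(\frac27,\frac47)$, $(\frac47,\frac17)$ have lengths $\frac17,\frac27,\frac47$ and increments $\frac27,\frac47,\frac17$, which sum to $1$. There is one long gap, but it is longer than $\frac12$ and $g$ maps it back onto the shortest gap. For the Cantor set $A$ such a return would create a periodic endpoint, so $g$ must collapse the long gap to a point.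
\end{example}

We keep the notation $G_i$, $a$, $b$, and put
\[
\theta_m=2^ma=2^mb\in A\qquad(m\ge1).
\]
For every $m_0\ge1$ the set $\{\theta_m:m\ge m_0\}$ is a forward orbit, hence dense in $A$. Also $A\setminus\{a,b\}\subset(b,a)$. The next lemma is Step~1 of Section~\ref{sec:model}: if exactly one of two points outside $A$ lies in $G_0$, then $a$ and $b$ lie in different arcs between them.

\begin{lemma}\label{lem:time}
If $s\ne t$ never map into $A$, then for some $n\ge0$ exactly one of $2^ns$, $2^nt$ lies in $G_0$.
\end{lemma}

\begin{proof}
Suppose not. Then for every $n$ the points $2^ns,2^nt\notin A$ have the same first entrance time to $G_0$, so by Proposition~\ref{prop:gaps} they lie in a common gap. Let $d_n$ be the length of the arc between them inside this gap. Then $d_0>0$ and $d_n<\frac12$. We claim that $d_n>0$ implies $d_{n+1}=2d_n$. If the gap is $G_i$ with $i\ge1$, doubling maps it homeomorphically onto $G_{i-1}$, and the claim follows. If the gap is $G_0$, doubling maps it homeomorphically onto $\mathbb{T}\setminus\{\theta_1\}$, so it maps the arc between $2^ns$ and $2^nt$ onto an arc of length $2d_n$ that joins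 the distinct points $2^{n+1}s$, $2^{n+1}t$ and avoids $\theta_1$. The arc between these points inside their common gap also avoids $\theta_1\in A$. Only one of the two arcs between them avoids $\theta_1$, so $d_{n+1}=2d_n$. Hence $d_n=2^nd_0\to\infty$, a contradiction.
\end{proof}

\subsection*{The semiconjugacy to a rotation}
To compare doubling on $A$ with the rotation inside $\Delta$, we collapse the gaps of $A$ by means of an invariant measure. A continuous self-map of a compact metric space has an invariant Borel probability measure; let $\mu$ be one for doubling on $A$, regarded as a measure on $\mathbb{T}$ carried by $A$. Then $\mu(g^{-1}E)=\mu(E)$ for Borel $E\subset\mathbb{T}$. The measure $\mu$ has no atoms: invariance gives $\mu(\{2t\})\ge\mu(\{t\})$ for $t\in A$, so an atom would give its infinite forward orbit infinite mass. The support of $\mu$ is closed and mapped into itself by doubling, so it is $A$. Define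
\[
h(t)=\mu([b,t))\bmod 1,\qquad\text{so that}\qquad h(q)-h(p)=\mu([p,q))\bmod 1 .
\]

\begin{proposition}\label{prop:h}
The map $h:\mathbb{T}\to\mathbb{T}$ is continuous and monotone of degree one, and $h(A)=\mathbb{T}$. Moreover:
\begin{enumerate}
\item[(a)] $h(2t)=h(t)+\alpha$ for $t\in A$.
\item[(b)] For $p\ne q$ in $A$, $h(p)=h(q)$ if and only if $p$ and $q$ are the endpoints of a gap.
\item[(c)] The points $-i\alpha$, $i\ge0$, have exactly two $h$-preimages in $A$, the endpoints of $G_i$. Every other point of $\mathbb{T}$ has exactly one.
\item[(d)] For $m\ge1$, $\theta_m$ is the only point of $A$ with $h$-value $m\alpha$, and $\theta_m\in(b,a)$.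
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\tilde\mu$ be the $1$-periodic measure on $\mathbb{R}$ that lifts $\mu$, and let $\tilde h$ be the lift of $h$ with $\tilde h(y)-\tilde h(x)=\tilde\mu([x,y))$ for $x\le y$. It is nondecreasing, satisfies $\tilde h(x+1)=\tilde h(x)+1$, and is continuous because $\mu$ has no atoms. It is constant on the closure of each gap, so $h(A)=h(\mathbb{T})=\mathbb{T}$.

(a) Let $E\subset\mathbb{R}$ be a Borel set on which the projection $\pi:\mathbb{R}\to\mathbb{T}$ is injective. Every point of $g^{-1}(\pi E)$ has exactly one lift that $\tilde g$ sends into $E$, so $\pi$ maps $\tilde g^{-1}(E)$ bijectively onto $g^{-1}(\pi E)$, and $\tilde\mu(\tilde g^{-1}E)=\tilde\mu(E)$. In particular preimages of points are $\tilde\mu$-null. Let $x\le y\le x+1$ and $E=[\tilde g(x),\tilde g(y))$, a half-open interval of length at most $1$. If $u\in[x,y)$, then $\tilde g(u)\in E$ or $\tilde g(u)=\tilde g(y)$. If $\tilde g(u)\in E$, then $u<y$, and $u\ge x$ or $\tilde g(u)=\tilde g(x)$. So $\tilde g^{-1}(E)$ and $[x,y)$ differ by a $\tilde\mu$-null set, and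
\[
\tilde h(\tilde g(y))-\tilde h(\tilde g(x))=\tilde\mu(E)=\tilde\mu([x,y))=\tilde h(y)-\tilde h(x).
\]
Hence $\tilde h\circ\tilde g-\tilde h$ is a constant $\beta$, and $\tilde h(\tilde g^{\,n}(x))=\tilde h(x)+n\beta$. Since $\tilde h(x)-x$ is periodic and bounded, $\beta=\lim(\tilde g^{\,n}(x)-x)/n$, which is $\alpha$ modulo $1$.

(b) We have $h(p)=h(q)$ if and only if $\mu([p,q))\in\{0,1\}$, that is, one of the open arcs between $p$ and $q$ is $\mu$-null. An open arc is $\mu$-null if and only if it misses the support $A$.

(c) Different gaps have no common endpoint, so by (b) a point of $\mathbb{T}$ has at most two preimages in $A$, and two exactly when these are the endpoints of a gap. We have $h(a)=h(b)=0$, and $2^i$ maps the endpoints of $G_i$ to $a$ and $b$; by (a) their $h$-value is $-i\alpha$.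

(d) By (a), $h(\theta_m)=m\alpha$, and $m\alpha\neq-i\alpha$ in $\mathbb{T}$ for $i\ge0$ because $\alpha$ is irrational. In particular $h(\theta_m)\ne0$, so $\theta_m\notin\{a,b\}$.
\end{proof}

We call the countably many points $-i\alpha$, $i\ge0$, \emph{double} and all other points of $\mathbb{T}$ \emph{simple}.

\section{Harmonic measure and null cuts}\label{sec:harmonic}

Let $\chi:\mathbb{D}\to\Delta$ be a Riemann map with $\chi(0)=z_0$. The map $\chi^{-1}\circ P\circ\chi$ is an automorphism of $\mathbb{D}$ that fixes $0$ with derivative $e(\alpha)$, so $P(\chi(z))=\chi(e(\alpha)z)$. Let $Z$ be the set of $\zeta\in\mathbb{T}$ for which the radial limit $\chi^*(\zeta)=\lim_{\rho\to1}\chi(\rho e(\zeta))$ exists. The set $Z$ is Borel, and $|Z|=1$ by Fatou's theorem on radial limits of bounded holomorphic functions. The map $\chi^*$ is Borel and takes values in $\partial\Delta$. The functional equation gives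
\begin{equation}\label{eq:rot}
Z+\alpha\subset Z,\qquad \chi^*(\zeta+\alpha)=P(\chi^*(\zeta))\quad(\zeta\in Z).
\end{equation}
For a Borel set $E\subset\mathbb{C}$ put
\[
Y(E)=\{\zeta\in Z:\chi^*(\zeta)\in E\},\qquad\omega(E)=|Y(E)|.
\]
Then $\omega$ is a Borel probability measure with $\omega(\partial\Delta)=1$. It is harmonic measure on $\partial\Delta$ seen from $z_0$; the defining identity is \eqref{eq:poisson} below. The elements $\zeta$ are \emph{internal} angles, and they should be kept apart from the external angles $s,t,r$.

\begin{lemma}\label{lem:H}
Let $E,E'\subset\mathbb{C}$ and $Y\subset\mathbb{T}$ be Borel sets.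
\begin{enumerate}
\item[(a)] If $P(E)\subset E'$, then $Y(E)+\alpha\subset Y(E')$ and $\omega(E)\le\omega(E')$.
\item[(b)] If $Y+j\alpha\subset Y$ mod $0$ for some integer $j\ne0$, then $|Y|\in\{0,1\}$.
\item[(c)] If $E$ is closed and $\omega(E)=1$, then $\partial\Delta\subset E$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from \eqref{eq:rot}. In (b) the two sets have equal measure, so $Y+j\alpha=Y$ mod $0$, and the rotation by the irrational angle $j\alpha$ is ergodic for Lebesgue measure.

For (c), recall that the Dirichlet problem is solvable on a bounded simply connected plane domain: for continuous $f$ on $\partial\Delta$ there is a continuous function $u$ on $\overline\Delta$, harmonic in $\Delta$, with $u=f$ on $\partial\Delta$. The function $u\circ\chi$ is bounded and harmonic in $\mathbb{D}$, with radial limit $f(\chi^*(\zeta))$ at every $\zeta\in Z$. A bounded harmonic function on $\mathbb{D}$ is the Poisson integral of its radial limits, so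
\begin{equation}\label{eq:poisson}
u(z_0)=\int_{Z}f(\chi^*(\zeta))\,d\zeta=\int f\,d\omega .
\end{equation}
Take for $f$ the distance to $E$. Then $u\ge0$ and $u(z_0)=0$, so $u\equiv0$ on $\Delta$ by the minimum principle, and $f=0$ on $\partial\Delta$ by continuity. Since $E$ is closed, $\partial\Delta\subset E$.
\end{proof}

Part (b) is a rigidity statement: a set of internal angles of measure strictly between $0$ and $1$ is not mapped into itself by any nontrivial power of the rotation. Every argument below that has to deal with impressions of positive measure ends by contradicting it. We can now carry out Steps 2--4 of Section~\ref{sec:model} for null impressions.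

\begin{lemma}\label{lem:nullcut}
Let $s\ne t$ be such that both components of $\mathbb{T}\setminus\{s,t\}$ meet $A$ and $\omega(I_s)=\omega(I_t)=0$. Then $I_s\cap I_t=\emptyset$.
\end{lemma}

\begin{proof}
Otherwise $M=I_s\cup I_t\subset J$ is a continuum with $\omega(M)=0$, and $(\{s,t\},M)$ is a cut. Let $\Lambda$ be the component of $\mathbb{T}\setminus\{s,t\}$ from Lemma~\ref{lem:cut}(d). The set $\bigcup_{n\ge0}(Y(M)-n\alpha)$ is null; choose $\zeta\in Z$ outside it and let $p=\chi^*(\zeta)$. Since $\partial\Delta\subset B$, there is $r\in A$ with $p\in I_r$. By \eqref{eq:rot} and Lemma~\ref{lem:basic}(c), $P^n(p)=\chi^*(\zeta+n\alpha)$ lies in $\partial\Delta\setminus M$ and in $I_{2^nr}$, so $2^nr\in\Lambda$ for all $n\ge0$. But the orbit of $r$ is dense in $A$, and the other component of $\mathbb{T}\setminus\{s,t\}$ is open and meets $A$.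
\end{proof}

\section{The sets $F_x$ and their common mass}\label{sec:fibers}

It remains to show that $\omega(I_s)=0$ if $s$ never maps into $A$. By Lemma~\ref{lem:H}(a) it suffices to treat $s\in G_0$. If $I_a\cup I_b$ is connected, then the cut along $R_a$ and $R_b$ separates $s$ from the rest of $A$, and $I_s$ can meet $\partial\Delta\subset B$ only inside $I_a\cup I_b$. So we need to know that $I_a$ meets $I_b$, and we need to control $\omega(I_a\cup I_b)$. Both are obtained by looking at all impressions $I_t$, $t\in A$, at once. Indexing them by $x=h(t)$ turns the dynamics of the index into the rotation by $\alpha$, the same as for internal angles.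

By Proposition~\ref{prop:h}, $F_x$ is a single impression if $x$ is simple and a union of two impressions if $x$ is double. In particular
\begin{equation}\label{eq:F}
F_0=I_a\cup I_b,\qquad F_{m\alpha}=I_{\theta_m}\quad(m\ge1).
\end{equation}
We have $B=\bigcup_xF_x$ and $P(F_x)\subset F_{x+\alpha}$. The set $\{(x,w):w\in F_x\}$ is compact, being the image under $h\times\mathrm{id}$ of the closed subset $\{(t,w):t\in A,\ w\in I_t\}$ of $A\times J$; we refer to this again as the closed graph property. It implies that $F_T=\bigcup_{x\in T}F_x$ is compact for every closed $T\subset\mathbb{T}$.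

\begin{lemma}\label{lem:kappa}
The number $\kappa=\omega(F_x)$ does not depend on $x$, and $\kappa<1$. For all $x$ and $n\ge0$, $Y(F_{x+n\alpha})=Y(F_x)+n\alpha$ mod $0$.
\end{lemma}

\begin{proof}
Let $m(x)=\omega(F_x)$. Lemma~\ref{lem:H}(a) gives $m(x)\le m(x+\alpha)$. The function $m$ is upper semicontinuous. Indeed, let $x_k\to x$. If $\zeta$ lies in $Y(F_{x_k})$ for infinitely many $k$, then $\zeta\in Y(F_x)$ by the closed graph property, and in a probability space the set of points that lie in infinitely many $Y_k$ has measure at least $\limsup|Y_k|$ (the reverse Fatou lemma). Given $x$ and $y$, choose $n_k\ge0$ with $x+n_k\alpha\to y$. Then $m(y)\ge\limsup m(x+n_k\alpha)\ge m(x)$, so $m$ is constant. The inclusion $Y(F_x)+n\alpha\subset Y(F_{x+n\alpha})$ holds by Lemma~\ref{lem:H}(a), and both sides have measure $\kappa$. If $\kappa=1$, then $I_{\theta_1}=F_\alpha$ contains $\partial\Delta$ by Lemma~\ref{lem:H}(c), contrary to (H).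
\end{proof}

Apart from the existence of $A$ and $B$, the bound $\kappa<1$ is the only use of (H). From now on there are two cases, $\kappa=0$ and $0<\kappa<1$. Put
\[
S=I_a\cap I_b .
\]
Since $-I_a=I_b$ and $-I_b=I_a$, we have $-S=S$.

When $\kappa>0$, the set $S$ carries all the mass of $F_0$. The reason is recurrence: when $n\alpha$ is close to $0$, the set $Y(F_{n\alpha})=Y(F_0)+n\alpha$ is close to $Y(F_0)$ in measure, while the external angle $\theta_n$ is close to $a$ or to $b$ according to the side from which $n\alpha$ approaches $0$. This is the place where we use that the rotation number of $A$ equals that of $\Delta$.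

\begin{lemma}\label{lem:S}
If $\kappa>0$, then $Y(S)=Y(F_0)$ mod $0$.
\end{lemma}

\begin{proof}
Let $Y=Y(F_0)$. Translation is continuous in $L^1(\mathbb{T})$, so $|Y\,\triangle\,(Y+\tau)|\to0$ as $\tau\to0$. Since $\{n\alpha:n\ge1\}$ is dense, we can choose $n_k\ge1$ with $n_k\alpha\in(-\frac1k,0)$ and $|Y\,\triangle\,(Y+n_k\alpha)|<2^{-k}$. By Lemma~\ref{lem:kappa} and \eqref{eq:F}, $|Y\setminus Y(I_{\theta_{n_k}})|<2^{-k}$, so by the Borel--Cantelli lemma almost every $\zeta\in Y$ satisfies $\chi^*(\zeta)\in I_{\theta_{n_k}}$ for all large $k$.

We claim that $\theta_{n_k}\to a$. On the closed arc $[b,a]\supset A$ the real function $\eta(t)=\mu([b,t))$ is continuous, represents $h$, and has $\eta(b)=0$, $\eta(a)=1$. A limit point of $(\theta_{n_k})$ lies in $A\cap h^{-1}(0)=\{a,b\}$, and it has $\eta=1$ because $\eta(\theta_{n_k})>1-\frac1k$. This proves the claim, and Lemma~\ref{lem:basic}(b) gives $\chi^*(\zeta)\in I_a$ for almost every $\zeta\in Y$. Choosing instead $n_k\alpha\in(0,\frac1k)$ gives $\eta(\theta_{n_k})<\frac1k$, so $\theta_{n_k}\to b$ and $\chi^*(\zeta)\in I_b$ for almost every $\zeta\in Y$. Hence $Y\subset Y(S)$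 mod $0$, and $Y(S)\subset Y$ because $S\subset F_0$.
\end{proof}

When $\kappa=0$, the sets $F_x$ are disjoint. One intersection $F_x\cap F_{x+\delta}\neq\emptyset$ spreads under the dynamics to all pairs at distance $\delta$. A chain of $N$ such pairs, each linked with the next, forms a null cut that divides the circle of $h$-values into arcs of length at most $\frac1N$ and traps $\partial\Delta$ over one of them.

\begin{lemma}\label{lem:disjoint}
If $\kappa=0$, the sets $F_x$, $x\in\mathbb{T}$, are pairwise disjoint.
\end{lemma}

\begin{proof}
Suppose $p\in F_x\cap F_{x+\delta}$ with $0<\delta<1$. Then $P^n(p)\in F_{x+n\alpha}\cap F_{x+n\alpha+\delta}$ for all $n\ge0$. Given $u\in\mathbb{T}$, choose $n_k$ with $x+n_k\alpha\to u$ such that $P^{n_k}(p)$ converges in the compact set $J$. By the closed graph property the limit lies in $F_u\cap F_{u+\delta}$. So $F_u\cap F_{u+\delta}\ne\emptyset$ for all $u$.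

Fix $N$ with $\frac1N<\min(\delta,1-\delta)$. Since the double points are countable, we can choose $u$ so that the points $u+\frac kN$ and $u+\frac kN+\delta$, $0\le k<N$, are all simple. Let $t_k,s_k\in A$ be their $h$-preimages. Then $M_k=I_{t_k}\cup I_{s_k}=F_{u+k/N}\cup F_{u+k/N+\delta}$ is a continuum, and $(\{t_k,s_k\},M_k)$ is a cut; let $X_k$ be its carrier.

\emph{Consecutive $M_k$ intersect.} Let $0\le k<N-1$. The numbers $\mu([t_k,t_{k+1}))$, $\mu([t_k,s_k))$, $\mu([t_k,s_{k+1}))$ lie in $[0,1]$ and are congruent modulo $1$ to $\frac1N$, $\delta$, $\delta+\frac1N$, so they equal these values. As $0<\frac1N<\delta<\delta+\frac1N<1$, the points $t_k,t_{k+1},s_k,s_{k+1}$ are distinct and lie in this cyclic order. By Lemma~\ref{lem:cut}(a), $R_{t_{k+1}}$ and $R_{s_{k+1}}$ lie in different components of $\mathbb{C}\setminus X_k$. The connected set $X_{k+1}$ contains both rays, so it meets $X_k$. The four rays are disjoint from one another and from $K$, so $M_k\cap M_{k+1}\neq\emptyset$.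

\emph{Trapping $\partial\Delta$.} Thus $M=\bigcup_{k<N}M_k\subset J$ is a continuum, $\omega(M)=0$ because $\kappa=0$, and $(\Theta,M)$ is a cut for $\Theta=\{t_k,s_k:0\le k<N\}$. Let $\Lambda$ be the component of $\mathbb{T}\setminus\Theta$ from Lemma~\ref{lem:cut}(d). With indices modulo $N$ we have $\mu([t_k,t_{k+1}))=\frac1N$, so $h$ maps $(t_k,t_{k+1})$ into $[u+\frac kN,u+\frac{k+1}N]$. Hence $(t_k,t_{k+1})$ contains no $t_j$, these $N$ arcs are the components of $\mathbb{T}\setminus\{t_0,\dots,t_{N-1}\}$, and $h(\Lambda)$ lies in a closed arc $T_N$ of length $\frac1N$. Since $\partial\Delta\subset B$, every point of $\partial\Delta\setminus M$ lies in $I_r$ for some $r\in A\cap\Lambda$, so $\partial\Delta\subset M\cup F_{T_N}$. Therefore $\omega(F_{T_N})=1$, and $\partial\Delta\subset F_{T_N}$ by Lemma~\ref{lem:H}(c).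

Let $N\to\infty$ along a subsequence for which the arcs $T_N$ shrink to a point $x'$. Each $p'\in\partial\Delta$ lies in $F_{x_N}$ for some $x_N\in T_N$, so $p'\in F_{x'}$ by the closed graph property. Then $\kappa=\omega(F_{x'})=1$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:connected}
The set $S=I_a\cap I_b$ is nonempty, so $F_0=I_a\cup I_b$ is a continuum. If $\sigma\in G_0$, then $I_\sigma\cap B\subset F_0$.
\end{lemma}

\begin{proof}
If $\kappa>0$, then $\omega(S)=\kappa>0$ by Lemma~\ref{lem:S}. Let $\kappa=0$ and suppose $S=\emptyset$. If $w\in I_t\cap I_{t'}$ for distinct $t,t'\in A$, then $h(t)=h(t')$ by Lemma~\ref{lem:disjoint}, so $t,t'$ are the endpoints of some $G_i$, and $P^i(w)\in I_a\cap I_b=\emptyset$. Hence the impressions $I_t$, $t\in A$, are pairwise disjoint, and there is a map $B\to A$ that sends $w\in I_t$ to $t$. It is onto, its graph is closed by Lemma~\ref{lem:basic}(b), and its target is compact, so it is continuous. But $B$ is connected and the Cantor set $A$ is not. (This is the only use of the connectedness of $B$.)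

Now $(\{a,b\},F_0)$ is a cut. Let $\sigma\in G_0=(a,b)$ and $r\in A$. If $r\in\{a,b\}$, then $I_r\subset F_0$. Otherwise $r\in(b,a)$, and $I_\sigma\cap I_r\subset F_0$ by Lemma~\ref{lem:cut}(c).
\end{proof}

\section{Null impressions and the proof of Theorem~\ref{thm:A}}\label{sec:null}

For $s\in G_0$, Lemma~\ref{lem:connected} gives $\omega(I_s)\le\omega(F_0)=\kappa$. This is enough when $\kappa=0$. When $\kappa>0$ we need a second cut, transverse to the first. If $I_s$ had positive measure, it would contain the endpoint of an internal ray of $\Delta$; so does each $I_{\theta_m}$. Joining the two through $z_0$ gives a cut that separates $a$ from $b$ and must therefore contain $S$. Letting $m$ vary forces almost all of $S$ into $I_s$. The symmetry $-S=S$ then puts it into $I_{s+1/2}$ as well, and the angle $s+\frac12$ enters $G_0$ at a positive time, which contradicts Lemma~\ref{lem:H}(b).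

\begin{proposition}\label{prop:null}
If $s$ never maps into $A$, then $\omega(I_s)=0$.
\end{proposition}

\begin{proof}
If $s\in G_i$, then $2^is\in G_0$ never maps into $A$, and $\omega(I_s)\le\omega(I_{2^is})$ by Lemma~\ref{lem:H}(a). So we may assume $s\in G_0$. If $\kappa=0$, then $I_s\cap\partial\Delta\subset I_s\cap B\subset F_0$ by Lemma~\ref{lem:connected}, and $\omega(I_s)\le\omega(F_0)=0$. Let $0<\kappa<1$, and suppose $\omega(I_s)>0$.

\emph{A cut through $\Delta$.} Fix $\zeta_1\in Y(I_s)$. Let $m\ge1$. Since $\omega(I_{\theta_m})=\kappa>0$ by \eqref{eq:F}, there is $\zeta_2\in Y(I_{\theta_m})$. For $k=1,2$ let $L_k=\{\chi(\rho e(\zeta_k)):0\le\rho<1\}\cup\{\chi^*(\zeta_k)\}$, a continuum in $\overline\Delta\subset K$ that contains $z_0$ and meets $J$ only in $\chi^*(\zeta_k)$. Then $M=I_s\cup L_1\cup L_2\cup I_{\theta_m}$ is a continuum in $K$ with $M\cap J=I_s\cup I_{\theta_m}$, and $(\{s,\theta_m\},M)$ is a cut. As $s\in(a,b)$ and $\theta_m\in(b,a)$, the points $a$ and $b$ lie in different components of $\mathbb{T}\setminus\{s,\theta_m\}$, so $S\subset M$ by Lemma~\ref{lem:cut}(c). Since $S\subset J$,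
\begin{equation}\label{eq:Scover}
S\subset I_s\cup I_{\theta_m}\qquad\text{for all } m\ge1 .
\end{equation}

\emph{The part of $S$ outside $I_s$.} Let $E=\bigcap_{r\in A}I_r$, a closed set. A point of $S\setminus I_s$ lies in every $I_{\theta_m}$ by \eqref{eq:Scover}, hence in $E$, because $\{\theta_m\}$ is dense in $A$ and the graph of $t\mapsto I_t$ is closed. Moreover $P(E)\subset\bigcap_{r\in A}I_{2r}=E$, since $2A=A$. By Lemma~\ref{lem:H}(a),(b), $\omega(E)\in\{0,1\}$, and $\omega(E)\le\omega(I_{\theta_1})=\kappa<1$. So $\omega(E)=0$.

\emph{Symmetry.} Let $\zeta\in Y(S)$ and $q=\chi^*(\zeta)$. Then $-q\in S$. The point $-q$ need not lie in $\partial\Delta$, so $\omega(E)=0$ says nothing about it directly, but its image does lie in $\partial\Delta$. If $-q\notin I_s$, then $-q\in E$, so $\chi^*(\zeta+\alpha)=P(q)=P(-q)\in E$ and $\zeta\in Y(E)-\alpha$, a null set. Hence for almost every $\zeta\in Y(S)$ we have $-q\in I_s$, that is, $q\in I_{s+1/2}$.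

\emph{Return to $G_0$.} We have $s+\frac12\in(b,a)$, and $s+\frac12\notin A$ because $2s\notin A$. So $s+\frac12\in G_j$ for some $j\ge1$, and $\sigma=2^j(s+\frac12)\in G_0$. For almost every $\zeta\in Y(S)$,
\[
\chi^*(\zeta+j\alpha)=P^j(q)\in I_\sigma\cap\partial\Delta\subset I_\sigma\cap B\subset F_0
\]
by Lemma~\ref{lem:connected}. Since $Y(S)=Y(F_0)$ mod $0$ by Lemma~\ref{lem:S}, this says $Y(F_0)+j\alpha\subset Y(F_0)$ mod $0$ with $j\neq0$. Lemma~\ref{lem:H}(b) gives $\kappa\in\{0,1\}$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $s\ne t$ never map into $A$, and suppose $w\in I_s\cap I_t$. Take $n$ from Lemma~\ref{lem:time} and put $s'=2^ns$, $t'=2^nt$. After interchanging the names, $s'\in(a,b)$ and $t'\notin G_0\cup A$, so $t'\in(b,a)$. Then $a$ and $b$ lie in different components of $\mathbb{T}\setminus\{s',t'\}$. Neither $s'$ nor $t'$ ever maps into $A$, so $\omega(I_{s'})=\omega(I_{t'})=0$ by Proposition~\ref{prop:null}. Lemma~\ref{lem:nullcut} gives $I_{s'}\cap I_{t'}=\emptyset$. But $P^n(w)\in I_{s'}\cap I_{t'}$.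
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

The points $a$ and $b$ are those of Proposition~\ref{prop:gaps}.

\subsection*{Part (1)}
Let $s$ never map into $A$, let $t\neq s$, and suppose $w\in I_s\cap I_t$. By Theorem~\ref{thm:A}, $2^kt\in A$ for some $k$. Let $2^ks\in G_i$. Replacing $(s,t,w)$ by $(2^{k+i}s,2^{k+i}t,P^{k+i}(w))$, we may assume that $s\in G_0$ never maps into $A$ and that $t\in A$; in particular $s\ne t$.

We next arrange that both components of $\mathbb{T}\setminus\{s,t\}$ meet $A$. If $t\notin\{a,b\}$, then $t\in(b,a)$, and the components contain $a$ and $b$ respectively. If $t\in\{a,b\}$, one component lies in $G_0$, and we use the symmetry: replace $(s,t,w)$ by $(s+\frac12,t+\frac12,-w)$, which is allowed by Lemma~\ref{lem:basic}(d). The new $t$ is again in $\{a,b\}$. The new $s$ lies in $(b,a)$, has the same double as the old one, and is not in $A$ because its double is not; so it never maps into $A$ and lies in a gap $(a',b')\ne G_0$. Since $[a',b']$ is disjoint from $\overline{G_0}\ni t$, the two components contain $a'$ and $b'$ respectively.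

By Proposition~\ref{prop:null}, $\omega(I_s)=0$, and $\omega(I_t)\le\omega(F_{h(t)})=\kappa$. If $\kappa=0$, Lemma~\ref{lem:nullcut} gives a contradiction.

Let $0<\kappa<1$. The cut may now have positive measure, but not enough to absorb two of the impressions $I_{\theta_m}$. Let $M=I_s\cup I_t$, a continuum in $J$, let $\Lambda$ be the component of $\mathbb{T}\setminus\{s,t\}$ from Lemma~\ref{lem:cut}(d), and let $\Lambda'$ be the other one. Then $I_r\cap\partial\Delta\subset M$ for all $r\in\Lambda'$. The arc $\Lambda'$ is open and meets $A$, and every tail of $(\theta_m)$ is dense in $A$, so there are $m<m'$ with $\theta_m,\theta_{m'}\in\Lambda'$. Both $Y(I_{\theta_m})$ and $Y(I_{\theta_{m'}})$ are contained in $Y(M)$, which equals $Y(I_t)$ mod $0$. They have measure $\kappa$, and $|Y(I_t)|\le\kappa$, so all three sets agree mod $0$. On the other hand $Y(I_{\theta_{m'}})=Y(I_{\theta_m})+(m'-m)\alpha$ mod $0$ by Lemma~\ref{lem:kappa} and \eqref{eq:F}. Lemma~\ref{lem:H}(b) gives $\kappa\in\{0,1\}$, a contradiction.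

\subsection*{Part (2)}
Let $2^ns=a$; for $2^ns=b$ interchange $a$ and $b$. Take $w'\in S=I_a\cap I_b$, which is nonempty by Lemma~\ref{lem:connected}. Since $P^n(I_s)=I_a$, some $w\in I_s$ has $P^n(w)=w'\in I_b$. Applying Lemma~\ref{lem:basic}(e) $n$ times, we find $t$ with $2^nt=b$ and $w\in I_t$. Then $t\ne s$ and $w\in I_s\cap I_t$.

\subsection*{Part (3)}
The number $\omega(F_x)=\kappa$ is independent of $x$ by Lemma~\ref{lem:kappa}, and the sets $F_x$ are pairwise disjoint if $\kappa=0$ by Lemma~\ref{lem:disjoint}. If $\kappa>0$, the infinitely many sets $Y(F_{n\alpha})$, $n\ge0$, all have measure $\kappa$ in a probability space, so two of them meet; the corresponding sets $F_{n\alpha}$ have distinct indices and intersect.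

Let $\kappa=0$, $s\neq t$ and $w\in I_s\cap I_t$. By part (1) both angles map into $A$, and since $2A\subset A$ there is $k$ with $2^ks,2^kt\in A$. The point $P^k(w)$ lies in $F_{h(2^ks)}\cap F_{h(2^kt)}$, so $h(2^ks)=h(2^kt)$. If $2^ks\neq2^kt$, these points are the endpoints of some $G_i$ by Proposition~\ref{prop:h}(b), and $\{2^{k+i}s,2^{k+i}t\}=\{a,b\}$.

Suppose $2^ks=2^kt$. The orbits of $s$ and $t$ merge; let $j<k$ be maximal with $2^js\ne2^jt$. These two points have the same double, so they are antipodal. We show that they are $a$ and $b$. Suppose not. Then neither is in $\{a,b\}$, one lies in $(a,b)$ and the other in $(b,a)$, and Lemma~\ref{lem:cut}(c) for the cut $(\{a,b\},F_0)$ gives $P^j(w)\in F_0$. Put $u=2^{j+1}s$ and $w_1=P^{j+1}(w)$. Then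
\[
u\neq\theta_1\qquad\text{and}\qquad w_1\in I_u\cap I_{\theta_1},
\]
because $a$ and $b$ are the only preimages of $\theta_1$ and $P(F_0)=I_{\theta_1}$.

The orbits of $u$ and $\theta_1$ also merge. Let $l=k-j-1\ge0$, so that $2^lu=2^ks\in A$. The point $P^l(w_1)$ lies in $I_{2^lu}\subset F_{h(2^lu)}$ and in $I_{\theta_{l+1}}=F_{(l+1)\alpha}$. By disjointness $h(2^lu)=(l+1)\alpha$, and so $2^lu=\theta_{l+1}=2^l\theta_1$ by Proposition~\ref{prop:h}(d). Let $i<l$ be maximal with $2^iu\neq2^i\theta_1=\theta_{i+1}$. Then $2^iu=\theta_{i+1}+\frac12$, which lies in $G_0$ because $\theta_{i+1}\in(b,a)$. By Lemma~\ref{lem:connected},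
\[
P^i(w_1)\in I_{2^iu}\cap I_{\theta_{i+1}}\subset I_{2^iu}\cap B\subset F_0 .
\]
But $P^i(w_1)$ also lies in $I_{\theta_{i+1}}=F_{(i+1)\alpha}$, which is disjoint from $F_0$. This contradiction completes the proof of Theorem~\ref{thm:B}. \qed

\begin{remark}\label{rem:model}
Return to the case $I_t=\{\gamma(t)\}$ of Section~\ref{sec:model}. There $\kappa=0$. Otherwise two of the sets $Y(I_{\theta_m})$ would meet, say for $m<m'$; then $\gamma(\theta_m)=\gamma(\theta_{m'})$, the two sets would be equal, and Lemmas~\ref{lem:kappa} and~\ref{lem:H}(b) would give $\kappa\in\{0,1\}$. The set $S$ is a single point with $-S=S$, so $\gamma(a)=\gamma(b)=0$. Theorem~\ref{thm:B}(3) then says that two distinct angles can be glued in $J$ only at a point that is eventually mapped to the critical point, and only if some iterate of doubling sends them to $a$ and $b$.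
\end{remark}

\begin{thebibliography}{1}

\bibitem{BB}
\emph{Building Blocks For Quadratic Julia Sets},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1999-351-03/\allowbreak S0002-9947-99-02346-6/\allowbreak S0002-9947-99-02346-6.pdf}

\end{thebibliography}
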